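\title{Primitive solutions of Thue inequalities for forms with few terms}

\begin{abstract}
Let $F\in\mathbb Z[x,y]$ be an irreducible binary form of degree $n\ge3$ with exactly $s+1$ nonzero coefficients. We prove that for every real $h\ge1$ the inequality $|F(x,y)|\le h$ has at most $C(h^{2/n}+s)$ solutions in coprime integers, where $C$ is an absolute constant. This implies the bound $O(s\,h^{2/n})$ conjectured by Mueller and Schmidt, and it is attained up to an absolute constant for every $n$, $s$ and $h$. The proof measures the distance from a solution to the roots of $F$ in the chordal metric, after a real change of variables that spreads the roots out. It combines the discriminant, the repulsion of lattice directions, Descartes' rule of signs, a zero estimate for exponential sums and the Thue--Siegel principle.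
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F(x,y)\in\mathbb Z[x,y]$ be a binary form of degree $n\ge 3$ that is irreducible over $\mathbb Q$, and let $s+1$ be the number of its nonzero coefficients. Neither $x$ nor $y$ divides $F$, so the coefficients of $x^n$ and $y^n$ are nonzero and $1\le s\le n$. For real $h\ge1$ put
\[
N(F,h)=\#\{(x,y)\in\mathbb Z^2:\ \gcd(x,y)=1,\ |F(x,y)|\le h\}.
\]
By Thue's theorem this number is finite. How large can it be, in terms of $n$, $s$ and $h$ alone? We write $A\ll B$ if $A\le CB$ with an absolute constant $C$, independent of $n$, $s$, $h$ and $F$. Mueller and Schmidt (1987) proved $N(F,h)\ll s^2h^{2/n}(1+\log h^{1/n})$ and conjectured that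
\begin{equation}\label{eq:conj}
N(F,h)\ll s\,h^{2/n};
\end{equation}
the problem is posed in \cite{slides}.

The two factors in \eqref{eq:conj} have a geometric meaning. Put
\[
H=h^{1/n}\ge1 .
\]
Since $F$ is homogeneous, the plane region $|F|\le h$ is the region $|F|\le1$ dilated by the factor $H$, so areas scale like $H^2=h^{2/n}$. The region is unbounded along the lines $x=\theta y$, where $\theta$ is a real zero of $F(z,1)$, and in no other direction. The polynomial $F(z,1)$ has $n$ complex zeros, but by Descartes' rule of signs at most $2s$ of them are real, whatever the degree. A primitive point far out in one of these spikes gives a fraction $x/y$ unusually close to $\theta$, and such fractions repel each other, so a spike should hold few of them. There are thus two sources of solutions, the bulk of the region and its spikes. The bound \eqref{eq:conj} would allow each spike to carry $H^2$ points. In fact the two contributions add.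

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that for every irreducible form $F\in\mathbb Z[x,y]$ of degree $n\ge3$ with exactly $s+1$ nonzero coefficients and every real $h\ge1$,
\[
N(F,h)\le C\,(h^{2/n}+s).
\]
\end{theorem}

Since $s\ge1$ and $h^{2/n}\ge1$, we have $h^{2/n}+s\le2s\,h^{2/n}$, so Theorem~\ref{thm:upper} proves the conjecture \eqref{eq:conj}. The bound cannot be improved for any choice of the parameters.

\begin{theorem}\label{thm:lower}
There is an absolute constant $c>0$ such that for all $n\ge3$, $1\le s\le n$ and $h\ge1$ there is an irreducible form $F\in\mathbb Z[x,y]$ of degree $n$ with exactly $s+1$ nonzero coefficients and $N(F,h)\ge c\,(h^{2/n}+s)$.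
\end{theorem}

\begin{corollary}\label{cor:all}
For $F$ and $h$ as in Theorem~\ref{thm:upper}, the number $Z(F,h)$ of all $(x,y)\in\mathbb Z^2$ with $|F(x,y)|\le h$ satisfies $Z(F,h)\ll h^{2/n}+s\,h^{1/n}$. For all $n\ge3$, $1\le s\le n$ and $h\ge1$ there is such a form with $Z(F,h)\gg h^{2/n}+s\,h^{1/n}$.
\end{corollary}

\begin{remark}\label{rem:hyp}
The hypotheses cannot simply be dropped. For the reducible form $x^{n-1}(x+y)$, which has $s=1$, all points $(1,y)$ with $|1+y|\le h$ are primitive solutions; there are at least $h$ of them, and $h/h^{2/n}$ is unbounded. For $n=2$ the equation $x^2-2y^2=\pm1$ has the infinitely many solutions $x+y\sqrt2=(1+\sqrt2)^k$. Without the condition $\gcd(x,y)=1$ the term $s$ grows to $s\,h^{1/n}$, by Corollary~\ref{cor:all}.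
\end{remark}

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and deduces Corollary~\ref{cor:all}. The rest of the paper proves Theorem~\ref{thm:upper}. Section~\ref{sec:geom} sets up the geometry; Section~\ref{sec:cubic} carries out the argument for cubic forms and describes the plan in general. Apart from textbook facts, which are recalled where they are used, the proof relies on one published result, the Thue--Siegel principle (Theorem~\ref{thm:TS}). The letter $C$ denotes an absolute constant that may change from line to line.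

\section{Forms with many solutions}\label{sec:lower}

One family of forms produces the term $s$ and another the term $H^2$. Both are irreducible by Eisenstein's criterion at $2$: a monic integer polynomial whose other coefficients are even and whose constant term is not divisible by $4$ is irreducible over $\mathbb Q$. If $F(z,1)$ or $F(1,z)$ is irreducible of degree $n$, then so is the form $F$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{Prescribing $s$ solutions.} Let
\[
F_1=y^n+2x^{\,n-s+1}\prod_{j=1}^{s-1}(x-jy).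
\]
The second summand consists of the $s$ monomials $x^{n-s+1+i}y^{s-1-i}$, $0\le i\le s-1$. Their coefficients are, up to sign, twice the elementary symmetric functions of $1,\dots,s-1$, hence nonzero, and each of these monomials is divisible by $x$, hence different from $y^n$. So $F_1$ has $s+1$ terms. The polynomial $F_1(1,z)=z^n+2\prod_{j=1}^{s-1}(1-jz)$ is monic of degree $n$ with even lower coefficients and constant term $2$, so $F_1$ is irreducible. Finally $F_1(j,1)=1$ for $0\le j\le s-1$, and the points $\pm(j,1)$ give $N(F_1,h)\ge2s$ for all $h\ge1$.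

\emph{Filling a square.} Let
\[
F_2=x^n+2y^n+2\sum_{i=1}^{s-1}x^iy^{n-i}.
\]
It has $s+1$ terms, and $F_2(z,1)$ satisfies Eisenstein's criterion. As $2s+1\le 2n+1\le2^n$ for $n\ge3$, we have $|F_2(x,y)|\le(2\max(|x|,|y|))^n$, so every primitive point with $\max(|x|,|y|)\le H/2$ is a solution. Let $H\ge2$ and $M=\lfloor H/2\rfloor\ge H/4$. Among the $M^2$ pairs in $\{1,\dots,M\}^2$ at most $\sum_{d\ge2}(M/d)^2\le M^2\bigl(\frac14+\sum_{d\ge3}\frac1{d(d-1)}\bigr)=\frac34M^2$ have a common divisor $d\ge2$. Counting four choices of signs, $N(F_2,h)\ge M^2\ge H^2/16$. If $1\le H<2$, then $F_2(1,0)=1$ gives $N(F_2,h)\ge2\ge H^2/2$.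

Take $F_1$ if $s\ge H^2$ and $F_2$ otherwise; in both cases $N\ge(H^2+s)/32$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all}, assuming Theorem~\ref{thm:upper}]
A solution other than $(0,0)$ is $q(x,y)$ with $q\ge1$ an integer and $(x,y)$ primitive, and $1\le|F(x,y)|\le h/q^n$ because $F$ has no rational zero. So $q\le H$ and
\[
Z(F,h)\le1+\sum_{q\le H}N(F,h/q^n)\le1+C\sum_{q\le H}\Bigl(\frac{H^2}{q^2}+s\Bigr)\ll H^2+sH .
\]
For $F_1$ the points $\pm q(j,1)$ with $1\le q\le H$ and $0\le j\le s-1$ are distinct solutions, so $Z(F_1,h)\ge2s\lfloor H\rfloor\ge sH$; and $Z(F_2,h)\ge N(F_2,h)\ge H^2/16$. Take the form that corresponds to the larger of $sH$ and $H^2$.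
\end{proof}

\section{The chordal geometry of a binary form}\label{sec:geom}

From now on $F$ and $h$ are as in Theorem~\ref{thm:upper}. The value $|F(P)|$ is small when the direction of $P$ is close to the roots of $F$. To exploit this uniformly in $F$ we need a metric on directions that treats all roots alike, and the freedom to change coordinates.

\subsection{The metric}
For nonzero $u,v\in\mathbb C^2$ let
\[
d(u,v)=\frac{|\det(u,v)|}{\|u\|\,\|v\|},
\]
with the Euclidean norm. This depends only on the classes of $u,v$ in $\mathbb P^1(\mathbb C)$, it vanishes only if these are equal, and $d\le1$ by the Cauchy--Schwarz inequality. Taking norms in the identity $\det(u,w)\,v=\det(v,w)\,u+\det(u,v)\,w$ and dividing by $\|u\|\|v\|\|w\|$ gives the triangle inequality $d(u,w)\le d(u,v)+d(v,w)$. For real vectors $d$ is the sine of the angle $\varphi\in[0,\pi/2]$ between the lines they span, and in an affine coordinate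
\begin{equation}\label{eq:affine}
d\bigl((\xi,1),(\xi',1)\bigr)=\frac{|\xi-\xi'|}{\sqrt{1+|\xi|^2}\sqrt{1+|\xi'|^2}} .
\end{equation}
A \emph{disc} is a closed ball for $d$.

\subsection{Roots and the product formula}
Fix $g\in SL_2(\mathbb R)$, to be chosen later, and put $\widetilde F=F\circ g$ and $\Lambda=g^{-1}\mathbb Z^2$. Solutions of $|F|\le h$ in $\mathbb Z^2$ correspond to solutions of $|\widetilde F|\le h$ in $\Lambda$. The lattice has covolume $1$, and $\det(P,P')\in\mathbb Z$ for $P,P'\in\Lambda$. A point $P\in\Lambda$ is \emph{primitive} if $gP$ has coprime coordinates.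

Factor $\widetilde F=\prod_{i=1}^nL_i$ with $L_i=a_iX+b_iY$ over $\mathbb C$, and put $\|L_i\|^2=|a_i|^2+|b_i|^2$ and $r_i=(-b_i,a_i)$, so that $L_i(Q)=\det(Q,r_i)$. The directions of the $r_i$ are the \emph{roots}; they are pairwise distinct, because an irreducible polynomial over $\mathbb Q$ has simple zeros. The number
\[
A=A(g)=\Bigl(\prod_{i=1}^n\|L_i\|\Bigr)^{1/n}
\]
does not depend on the scaling of the factors and measures the size of the form in the position $g$.

Distances to the roots are recorded on a logarithmic scale. For $v\in\mathbb P^1(\mathbb C)$ let $\tau_i(v)=-\log d(v,r_i)\in[0,\infty]$, and let $\tau_{(1)}(v)\ge\dots\ge\tau_{(n)}(v)$ be these numbers in decreasing order. Thus the disc of radius $e^{-\tau_{(m)}(v)}$ about $v$ contains at least $m$ roots. Let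
\[
c_v(\tau)=\frac1n\#\{i:\ d(v,r_i)\le e^{-\tau}\},\qquad S_v(\sigma)=\int_0^\sigma c_v(\tau)\,d\tau=\frac1n\sum_{m=1}^n\min(\tau_{(m)}(v),\sigma)
\]
for $\tau\ge0$ and $0\le\sigma\le\infty$. The function $c_v$ is the fraction of the roots seen from $v$ at scale $e^{-\tau}$; it is nonincreasing, takes values in $[0,1]$, and vanishes for $\tau>\tau_{(1)}(v)$. In particular $S_v(\sigma)\le\sigma$.

For real $Q\ne0$ we have $|L_i(Q)|=\|Q\|\,\|L_i\|\,d(Q,r_i)$. Multiplying over $i$ gives $|\widetilde F(Q)|^{1/n}=A\,\|Q\|\,e^{-S_Q(\infty)}$, and therefore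
\begin{equation}\label{eq:demandQ}
|\widetilde F(Q)|\le h\quad\Longrightarrow\quad S_Q(\infty)\ge\log\|Q\|-\log H+\log A .
\end{equation}

Let $\mathcal P$ be the set of primitive $P\in\Lambda$, taken up to sign, with $|\widetilde F(P)|\le h$. It is finite by Thue's theorem, and $N(F,h)=2|\mathcal P|$. For $P\in\mathcal P$ we have $\widetilde F(P)\ne0$, so all $\tau_i(P)$ are finite. Put
\[
t_P=\log\|P\|,\qquad u_P=t_P-\log H ,
\]
and drop the subscript when $P$ is fixed. The number $u_P$ says how far $P$ lies outside the circle of radius $H$, and \eqref{eq:demandQ} says how close $P$ must then be to the roots on average: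
\begin{equation}\label{eq:demand}
S_P(\infty)\ge u_P+\log A\qquad(P\in\mathcal P).
\end{equation}

\subsection{Lattice directions repel}
Distinct $P,P'\in\mathcal P$ are not proportional, so $|\det(P,P')|\ge1$ and
\begin{equation}\label{eq:repel}
d(P,P')\ge e^{-t_P-t_{P'}} .
\end{equation}

\begin{lemma}\label{lem:count}
Let $R,r>0$ and $v\in\mathbb P^1(\mathbb C)$.
\begin{enumerate}
\item[(a)] At most $1+\pi R^2$ points $P\in\mathcal P$ have $\|P\|\le R$.
\item[(b)] At most $1+2\pi rR^2$ points $P\in\mathcal P$ have $\|P\|\le R$ and $d(P,v)\le r$.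
\end{enumerate}
\end{lemma}

\begin{proof}
The real directions form a circle of length $\pi$ (angles modulo $\pi$). By \eqref{eq:repel}, two of the points in question make an angle $\varphi\ge\sin\varphi\ge R^{-2}$. If there are $N\ge2$ points, they cut the circle into $N$ arcs of length at least $R^{-2}$, so $N\le\pi R^2$. This is (a), and (a) implies (b) when $2r\ge1$. Let $2r<1$ and fix one of the points, $P_0$. Any other is at distance at most $2r$ from $P_0$, so it makes with $P_0$ an angle $\varphi\le\frac\pi2\sin\varphi\le\pi r$. All $N$ points lie on an arc of length $2\pi r$, whence $(N-1)R^{-2}\le2\pi r$.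
\end{proof}

Part (a) shows that for an absolute constant $U$ the points with $u_P<U$ number $\ll H^2$. The remaining points are sorted into shells $\mathcal P_j=\{P\in\mathcal P:\ j\le u_P<j+1\}$, $j\ge1$. Part (b) with $R=He^{j+1}$ and $2\pi e^2<47$ gives
\begin{equation}\label{eq:shell}
\#\{P\in\mathcal P_j:\ d(P,v)\le r\}\le1+47\,rH^2e^{2j}.
\end{equation}
If $r=e^{-aj}$, the second term is summable over $j$ exactly when $a>2$. The exponent $2$ is the threshold for everything that follows.

\subsection{The discriminant}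
In \eqref{eq:demand} a large value of $A$ helps us. The discriminant shows that $A$ is large if the roots are close together. For a form $\prod_i\det(\,\cdot\,,r_i)$ it is $D=\prod_{i<j}\det(r_i,r_j)^2$, a polynomial with integer coefficients in the coefficients of the form. So $D(F)$ is an integer, nonzero because the roots are distinct. Composition with $g$ replaces each root vector $r$ by $g^{-1}r$, since $\det(gQ,r)=\det(Q,g^{-1}r)$, and leaves $D$ unchanged. With $\rho_{ij}=d(r_i,r_j)$,
\[
1\le|D(\widetilde F)|=\prod_{i<j}\bigl(\|r_i\|\,\|r_j\|\,\rho_{ij}\bigr)^2=A^{2n(n-1)}\prod_{i<j}\rho_{ij}^2 ,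
\]
that is,
\begin{equation}\label{eq:disc}
\log A\ge\frac1{n(n-1)}\sum_{i<j}\log\frac1{\rho_{ij}}\ge0 .
\end{equation}

\subsection{Balanced positions}
For an unfavorable $g$ all roots crowd around one direction. We choose $g$ so that this does not happen. A real direction $v$ is \emph{balanced} if
\[
\sum_{i=1}^nd(v,r_i)^2=\frac n2 .
\]
At a balanced direction, the roots other than the nearest half contribute only a bounded amount to $S_v(\infty)$.

\begin{lemma}\label{lem:tail}
If $v$ is balanced, then $\frac1n\sum_{m>n/2}\tau_{(m)}(v)<0.85$.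
\end{lemma}

\begin{proof}
Let $m>n/2$. The $m$ nearest roots are within $e^{-\tau_{(m)}(v)}$ and the others within $1$, so $n/2\le me^{-2\tau_{(m)}(v)}+n-m$. With $l=2m-n\in[1,n]$ this reads $\tau_{(m)}(v)\le\frac12\log\frac{2m}{l}\le\frac12\log\frac{2n}l$. Different $m$ give different $l$, and $n!\ge(n/e)^n$, so the sum is at most
\[
\frac1{2n}\sum_{l=1}^n\log\frac{2n}l=\frac12\Bigl(\log2+\log n-\frac{\log n!}n\Bigr)\le\frac{1+\log2}2<0.85 .\qedhere
\]
\end{proof}

Balanced positions are the critical points of $A(g)$.

\begin{lemma}\label{lem:balance}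
\begin{enumerate}
\item[(a)] There is $g\in SL_2(\mathbb R)$ for which every real direction is balanced.
\item[(b)] There is $g=\mathrm{diag}(\mu,\mu^{-1})$, $\mu>0$, for which $e_1=(1,0)$ and $e_2=(0,1)$ are balanced.
\end{enumerate}
\end{lemma}

We call a position as in (a) \emph{fully balanced}.

\begin{proof}
Write $F=\prod\ell_i$ and $\Phi(g)=n\log A(g)=\sum_i\log\|\ell_i\circ g\|$, where $\|\ell\circ g\|^2=|\ell(ge_1)|^2+|\ell(ge_2)|^2$. The function $\Phi$ is continuous and $\Phi(gk)=\Phi(g)$ for $k\in SO(2)$. Let $\delta_a=\mathrm{diag}(e^a,e^{-a})$.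

\emph{A critical point is balanced.} Let $k\in SO(2)$, $v=ke_1$, $v^\perp=ke_2$, $L_i=\ell_i\circ g$, and suppose that
\[
a\mapsto\Phi(gk\delta_a)=\frac12\sum_i\log\bigl(e^{2a}|L_i(v)|^2+e^{-2a}|L_i(v^\perp)|^2\bigr)
\]
has a minimum at $a=0$. Since $|L_i(v)|^2+|L_i(v^\perp)|^2=\|L_i\|^2$ and $d(v,r_i)=|L_i(v)|/\|L_i\|$, the derivative at $0$ is
\[
\sum_i\frac{|L_i(v)|^2-|L_i(v^\perp)|^2}{\|L_i\|^2}=\sum_i\bigl(2d(v,r_i)^2-1\bigr).
\]
It vanishes, so $v$ is balanced in the position $g$.

(a) It suffices to show that $\Phi$ attains its minimum on $SL_2(\mathbb R)$. By the singular value decomposition every $g$ is $k_1\delta_ak_2$ with $k_1,k_2\in SO(2)$ and $a\ge0$, and then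
\[
\|\ell_i\circ g\|=\|\ell_i\circ k_1\delta_a\|\ge\max\bigl(e^a|\ell_i(k_1e_1)|,\ e^{-a}\|\ell_i\|\bigr).
\]
For $i\ne j$ the forms $\ell_i,\ell_j$ have no common zero, so $\max(|\ell_i|,|\ell_j|)$ is bounded below on the real unit circle. Hence there is $\varepsilon>0$ such that for each real unit vector $w$ at most one $i$ has $|\ell_i(w)|<\varepsilon$. Using the first lower bound for $n-1$ indices and the second for the remaining one,
\[
\Phi(g)\ge(n-1)(a+\log\varepsilon)-a+\min_i\log\|\ell_i\| .
\]
This tends to $\infty$ with $a$ because $n\ge3$. The matrices $k_1\delta_a$ with $a$ bounded form a compact set, so the minimum exists.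

(b) All coefficients of the $\ell_i$ are nonzero, because $F(1,0)F(0,1)\ne0$. So $\|\ell_i\circ\delta_a\|\to\infty$ as $a\to\pm\infty$, and $\Phi(\delta_a)$ has a minimum at some $a_0$. For $g=\delta_{a_0}$ and $k=1$ the first step shows that $e_1$ is balanced, and $d(e_1,r)^2+d(e_2,r)^2=1$ shows that $e_2$ is.
\end{proof}

\section{Cubic forms and the plan of the proof}\label{sec:cubic}

Let $n=3$, take a fully balanced position, let $P\in\mathcal P$, and number the roots so that the distances $d_i=d(P,r_i)$ satisfy $d_1\le d_2\le d_3$. Three facts are available.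
\begin{itemize}
\item The product formula: $h\ge A^3\|P\|^3d_1d_2d_3$.
\item The discriminant: $1\le A^6\rho_{12}\rho_{13}\rho_{23}\le A^6(2d_2)(2d_3)(2d_3)$, so $A^3\ge 8^{-1/2}d_2^{-1/2}d_3^{-1}$.
\item Balance: $\frac32=d_1^2+d_2^2+d_3^2\le2d_2^2+1$, so $d_2\ge\frac12$.
\end{itemize}
The first two eliminate $A$ and give $h\ge8^{-1/2}\|P\|^3d_1d_2^{1/2}$. With the third,
\[
d_1\le\frac{4h}{\|P\|^3}=4e^{-3u}.
\]
No coefficient of $F$ appears. The exponent $3$ exceeds the threshold $2$, so by \eqref{eq:shell}
\[
|\mathcal P_j|\le3\bigl(1+47\cdot4\,H^2e^{-j}\bigr),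
\]
and the second terms add up to $O(H^2)$. Without balance we would know only $d_2\ge d_1$, hence $d_1^{3/2}\ll e^{-3u}$ and $d_1\ll e^{-2u}$. This is the borderline exponent, which allows $H^2$ points in every shell.

The terms $1$ remain, three for each shell. The first $O(1+\log H)$ shells contribute $O(1+\log H)=O(H^2)$. Further out, two points $P,P'$ with $\|P\|\le\|P'\|$ near the same root satisfy $1/(\|P\|\|P'\|)\le8H^3/\|P\|^3$ by \eqref{eq:repel}, so $\|P'\|\ge\|P\|^2/(8H^3)$. Once $\|P\|$ is a large power of $H$, the numbers $t_P$ grow geometrically: this is the \emph{gap principle}. The Thue--Siegel principle bounds the ratio of the logarithmic heights of two very good approximations to the same algebraic number, and so only boundedly many points are left.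

For large $n$ this argument loses a factor $n$ in two places.

\emph{The area term.} There are $n$ roots, and we cannot afford $H^2$ for each. But a point owes its smallness either to many roots at a moderate distance, and there are few such clusters, or to few roots at a tiny distance. Section~\ref{sec:weights} makes this quantitative.

\emph{The terms $1$.} Section~\ref{sec:TS} treats a sequence of points that approach one direction, and Section~\ref{sec:bounded} deduces $|\mathcal P|\ll H^2+n\log(nH)$, which suffices for bounded $n$. To replace $n\log(nH)$ by $s$ we fix a small fraction $\beta=n^{-1/8}$ and ask whether the demand \eqref{eq:demand} is met at scales where $P$ sees more than $\beta n$ roots. If not, $P$ is extremely close to a root. Section~\ref{sec:deficient} shows that such a point lies near one of $O(s)$ centers supplied by Descartes' rule, and that the gaps there are so large that each center has $O(1)$ points. If the demand is met, $P$ lies near a cluster of more than $\beta n$ roots. For $s<\sqrt n$ sparsity forces the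 clusters to the two axes (Section~\ref{sec:few}). For $s\ge\sqrt n$ there are at most $1/\beta$ clusters, each costs $O(\log n)$, and this is less than $s$ (Section~\ref{sec:many}).

\section{Clusters of roots}\label{sec:weights}

We first eliminate $A$ as in the cubic case. Put
\[
w_m=\frac{n-m}{n(n-1)}\in\Bigl[0,\frac1n\Bigr]\qquad(1\le m\le n);
\]
for $n=3$ these are the weights $\frac13,\frac16,0$, one third of the exponents of $d_1,d_2,d_3$ found above.

\begin{lemma}\label{lem:weights}
For every $g$, every $P\in\mathcal P$, $0\le\sigma\le\infty$ and $1\le m\le n$,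
\begin{align}
S_P(\sigma)-\log A&\le\sum_{l=1}^nw_l\min(\tau_{(l)}(P),\sigma)+0.35,\label{eq:weighted}\\
\log A&\ge\frac{m(m-1)}{2n^2}\,\tau_{(m)}(P)-0.35 .\label{eq:clustercost}
\end{align}
Moreover $\sum_{l=1}^nw_l=\frac12$ and $\sum_{l\le n/2}w_l\le\frac5{12}$.
\end{lemma}

\begin{proof}
By the triangle inequality $\rho_{ij}\le2e^{-\min(\tau_i(P),\tau_j(P))}$. In decreasing order, $\tau_{(l)}$ is the minimum for the $l-1$ pairs formed with an earlier index, so $\sum_{i<j}\min(\tau_i,\tau_j)=\sum_l(l-1)\tau_{(l)}$. There are $n(n-1)/2$ pairs and $\frac12\log2<0.35$, so \eqref{eq:disc} gives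
\[
\log A\ge\frac1{n(n-1)}\sum_{l=1}^n(l-1)\,\tau_{(l)}(P)-0.35 .
\]
For \eqref{eq:weighted}, replace $\tau_{(l)}$ by the smaller number $\min(\tau_{(l)},\sigma)$, subtract from $S_P(\sigma)$, and use $\frac1n-\frac{l-1}{n(n-1)}=w_l$. For \eqref{eq:clustercost}, keep the terms $l\le m$ and use $\tau_{(l)}\ge\tau_{(m)}$.

We have $\sum_{l\le k}w_l=\bigl(kn-\frac{k(k+1)}2\bigr)/(n(n-1))$. For $k=n$ this is $\frac12$. For $n$ even and $k=n/2$ it is $\frac{3n-2}{8(n-1)}=\frac18\bigl(3+\frac1{n-1}\bigr)\le\frac5{12}$, as $n\ge4$. For $n$ odd and $k=(n-1)/2$ it is $\frac{3n-1}{8n}<\frac38$.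
\end{proof}

The inequality $\frac5{12}<\frac12$ drives the proof. By \eqref{eq:demand} and \eqref{eq:weighted}, $\sum_lw_l\tau_{(l)}\ge u-0.35$. With total weight $\frac12$ this yields only $\tau_{(1)}\ge2u-0.7$. At a balanced point the terms $l>n/2$ are bounded, and the exponent improves from $2$ to $\frac{12}5$. We spend part of the surplus on a term that grows as $m/n$ decreases; it will pay for the number $n/m$ of possible clusters of $m$ roots. Let
\[
a_m=2.2+\frac1{50}\sqrt{\frac nm},
\]
which decreases in $m$. Since $w_m\le\frac1n$ and $\frac1n\sum_{m\le n/2}\sqrt{n/m}\le\int_0^{1/2}x^{-1/2}\,dx=\sqrt2$,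
\begin{equation}\label{eq:am}
\sum_{m\le n/2}w_ma_m\le2.2\cdot\frac5{12}+\frac{\sqrt2}{50}<0.95 .
\end{equation}

\begin{lemma}\label{lem:findcluster}
Let $1\le m_0\le n/2$ be an integer. Let $P\in\mathcal P$ have a balanced direction, $u_P\ge40$ and
\begin{equation}\label{eq:met}
S_P\bigl(\tau_{(m_0)}(P)\bigr)\ge\log A+0.99\,u_P .
\end{equation}
Then $\tau_{(m)}(P)\ge a_mu_P$ for some integer $m\in[m_0,n/2]$. For $m_0=1$ condition \eqref{eq:met} always holds.
\end{lemma}

\begin{proof}
The last claim follows from \eqref{eq:demand}, since $S_P(\tau_{(1)}(P))=S_P(\infty)$. Apply \eqref{eq:weighted} with $\sigma=\tau_{(m_0)}(P)$, so that $\min(\tau_{(l)},\sigma)=\tau_{(l')}$ with $l'=\max(l,m_0)$. The terms $l>n/2$ contribute less than $0.85$ by Lemma~\ref{lem:tail} and $w_l\le\frac1n$. Hence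
\[
\sum_{l\le n/2}w_l\,\tau_{(l')}(P)\ge0.99u-1.2>0.95u .
\]
By \eqref{eq:am} some $l\le n/2$ has $\tau_{(l')}(P)\ge a_lu\ge a_{l'}u$. Take $m=l'$.
\end{proof}

\begin{lemma}\label{lem:countcluster}
Let $m_0\ge1$ be an integer and $U\ge1$. The number of $P\in\mathcal P$ with $1\le u_P<U$ for which some integer $m\in[m_0,n/2]$ satisfies $\tau_{(m)}(P)\ge a_mu_P$ is $\ll nU/m_0+H^2$.
\end{lemma}

\begin{proof}
Fix a shell $\mathcal P_j$, $1\le j\le U$, and a dyadic range $m\in[m_i,2m_i)$, where $m_i=2^im_0\le n/2$; put $X_i=n/m_i\ge2$. A point $P\in\mathcal P_j$ with $m$ in this range has $\tau_{(m_i)}(P)\ge\tau_{(m)}(P)\ge a_mj$, so at least $m_i$ roots lie within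
\[
\varrho_i=\exp\Bigl(-\Bigl(2.2+\tfrac1{50}\sqrt{X_i/2}\Bigr)j\Bigr)
\]
of $P$. Choose a maximal subset of these points with pairwise distances greater than $2\varrho_i$. The discs of radius $\varrho_i$ about its members are disjoint and contain at least $m_i$ roots each, so it has at most $X_i$ members. By maximality every point of the range is within $2\varrho_i$ of a member, so by \eqref{eq:shell} there are at most
\[
X_i\bigl(1+94\varrho_iH^2e^{2j}\bigr)\le X_i+94H^2e^{-j/5}\,X_ie^{-\frac1{50}\sqrt{X_i/2}}
\]
such points. Sum over $i$. First, $\sum_iX_i\le2n/m_0$. Second, each interval $[2^k,2^{k+1})$, $k\ge1$, contains at most one $X_i$, so $\sum_iX_ie^{-\frac1{50}\sqrt{X_i/2}}\le\sum_k2^{k+1}e^{-\frac1{50}2^{(k-1)/2}}$, an absolute constant. The shell contributes at most $2n/m_0+CH^2e^{-j/5}$, and we sum over $j$.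
\end{proof}

\section{Points approaching one direction}\label{sec:TS}

\subsection{The Thue--Siegel principle}
The Mahler measure of a polynomial $a\prod(z-\theta_i)$ is $|a|\prod\max(1,|\theta_i|)$. It is multiplicative, and the measure of $\alpha z+\alpha'$ is $\max(|\alpha|,|\alpha'|)$. For an algebraic number $\theta$, $M(\theta)$ is the measure of its primitive minimal polynomial in $\mathbb Z[z]$. The height of a fraction $x/y$ in lowest terms is $\mathcal H(x/y)=\max(|x|,|y|)$. The following principle is due to Bombieri and Mueller; we quote it in the form given by Bombieri and Schmidt \cite{BS} and restated by Stewart \cite{Stewart}.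

\begin{theorem}[Thue--Siegel principle]\label{thm:TS}
Let $\theta$ be algebraic of degree $r\ge3$. Let $0<\mathsf t<\sqrt{2/r}$ and $\sqrt{2-r\mathsf t^2}<\mathsf q<\mathsf t$, put
\[
\lambda=\frac{2}{\mathsf t-\mathsf q},\qquad A_1=\frac{\mathsf t^2}{2-r\mathsf t^2}\Bigl(\log M(\theta)+\frac r2\Bigr),\qquad \gamma=\frac{r\mathsf t^2+\mathsf q^2-2}{r-1},
\]
and suppose $\lambda<r$. Call a rational number $\xi$ \emph{very good} if $|\theta-\xi|<(4e^{A_1}\mathcal H(\xi))^{-\lambda}$. If $\xi\ne\xi'$ are both very good, then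
\[
\log\bigl(4e^{A_1}\mathcal H(\xi')\bigr)\le\gamma^{-1}\log\bigl(4e^{A_1}\mathcal H(\xi)\bigr).
\]
\end{theorem}

\begin{corollary}\label{cor:TS}
Let $\theta$ be algebraic of degree $r\ge3$ and $W=4\exp(400\log M(\theta)+200r)$. If two distinct rational numbers $\xi,\xi'$ satisfy $|\theta-\xi|<(W\mathcal H(\xi))^{-0.91r}$ and $|\theta-\xi'|<(W\mathcal H(\xi'))^{-0.91r}$, then $\log(W\mathcal H(\xi'))\le67r^2\log(W\mathcal H(\xi))$.
\end{corollary}

\begin{proof}
Take $\varepsilon=\frac1{400}$, $\mathsf t=\sqrt{2/(r+\varepsilon)}$, $\mathsf q=\mathsf t/10$. Then $2-r\mathsf t^2=\varepsilon\mathsf t^2<\mathsf q^2$, and $4e^{A_1}=W$. Next $\lambda=\sqrt{2(r+\varepsilon)}/0.9$; the ratio $\lambda/r$ decreases in $r$, and for $r=3$ we have $\lambda<2.723<2.73$, so $\lambda\le0.91r$ for all $r\ge3$. Finally $\gamma=\mathsf t^2(\frac1{100}-\frac1{400})/(r-1)$, so $\gamma^{-1}=(r+\varepsilon)(r-1)/0.015\le67r^2$.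
\end{proof}

\subsection{Bounding a rapidly growing sequence}
The principle says nothing until the heights are large compared with $M(\theta)$, which is governed by $A$. In each application a single point gives no upper bound for $A$, but two nearby points do, through \eqref{eq:repel}; this is the origin of the hypothesis $\log A\le3t_2$ below. The gap principle limits the number of points before the threshold, and the Thue--Siegel principle the number after it.

\begin{proposition}\label{prop:endgame}
Let $g$ be arbitrary, $\omega>1$, $m\ge2$, and let $P_1,\dots,P_m\in\mathcal P$ be distinct, $t_j=t_{P_j}$. Assume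
\[
t_1\ge1,\qquad t_1\ge\log H,\qquad t_{j+1}\ge\omega t_j,\qquad\log A\le3t_2 .
\]
Assume that there is $v\in\mathbb P^1(\mathbb C)$ such that for every $j$ both $v$ and some root $r_{i(j)}$ lie within $e^{-2t_j}$ of $P_j$. Then $m\le3+21\log n/\log\omega$.
\end{proposition}

\begin{proof}
Call $j$ \emph{late} if $t_j\ge10^6n^2t_2$. Since $t_j\ge\omega^{j-2}t_2$ for $j\ge2$, at most $2+\log(10^6n^2)/\log\omega$ indices are not late. We show that at most $1+\log(70n^2)/\log\omega$ are late; as $\log(7\cdot10^7)<17\log 3$, this proves the claim. Below $j,j'$ are late.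

\emph{Step 1: all late points approximate one real root, with exponent almost $n$.} All terms in \eqref{eq:disc} are nonnegative, so $\rho_{ik}\ge e^{-n(n-1)\log A}\ge e^{-3n^2t_2}$ for $i\ne k$. Passing through $P_j$, $v$ and $P_{j'}$,
\[
d(r_{i(j)},r_{i(j')})\le2e^{-2t_j}+2e^{-2t_{j'}}\le4e^{-4n^2t_2}<e^{-3n^2t_2},
\]
so $i(j)=i(j')$. Call the common root $r_1$. Since $\widetilde F$ is real, $\overline{r_1}$ is a root, and $d(P_j,\overline{r_1})=d(P_j,r_1)$ because $P_j$ is real. So $d(r_1,\overline{r_1})\le2e^{-2t_j}<e^{-3n^2t_2}$, the two roots coincide, and $r_1$ is a real direction. For $i\ge2$ we have $d(P_j,r_1)\le e^{-2t_j}\le\rho_{1i}/2$, hence $d(P_j,r_i)\ge\rho_{1i}/2$, and \eqref{eq:disc} gives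
\[
\sum_{i\ge2}\tau_i(P_j)\le n+n(n-1)\log A\le4n^2t_2 .
\]
By \eqref{eq:demand}, $\log A\ge0$ and $\log H\le t_1\le t_2$,
\[
\tau_1(P_j)\ge n(t_j-\log H)-4n^2t_2\ge nt_j-5n^2t_2\ge0.98\,nt_j .
\]
So $d_j:=d(P_j,r_1)\le e^{-0.98nt_j}$.

\emph{Step 2: integral coordinates.} To speak of fractions we need a basis of $\Lambda$ that distorts lengths by a controlled factor. Let $B=\|P_1\|=e^{t_1}\ge e$. Complete the primitive vector $P_1$ to a basis $P_1,b$ of $\Lambda$. The component of $b$ orthogonal to $P_1$ has length $1/B$, and after adding an integer multiple of $P_1$ the parallel component has length at most $B/2$; so $\|b\|^2\le B^{-2}+B^2/4\le B^2$. Let $b_1,b_2$ be these two vectors, in an order fixed in a moment. For $w=xb_1+yb_2\in\mathbb R^2$ we have $|x|=|\det(w,b_2)|$ and $|y|=|\det(w,b_1)|$, so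
\begin{equation}\label{eq:coords}
\frac{\|w\|}{2B}\le\max(|x|,|y|)\le B\|w\| .
\end{equation}
Let $v_1=x_1b_1+y_1b_2$ be a real unit vector in the direction $r_1$, order the basis so that $|y_1|\ge|x_1|$, and put $\theta=x_1/y_1$. Then $|y_1|\ge1/(2B)$. The form $F_*(x,y)=\widetilde F(xb_1+yb_2)$ is obtained from $F$ by the change of basis $gb_1,gb_2$ of $\mathbb Z^2$, so it is integral and irreducible over $\mathbb Q$. Hence $F_*(z,1)$ is irreducible of degree $n$, and its zero $\theta$ has degree $n$.

Write $P_j=xb_1+yb_2$ with coprime integers $x,y$, and $\mathcal H_j=\max(|x|,|y|)$. By \eqref{eq:coords},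
\[
t_j-t_1-\log2\le\log\mathcal H_j\le t_j+t_1 .
\]
We have $|xy_1-x_1y|=|\det(P_j,v_1)|=\|P_j\|d_j$. The identity $y_1P_j=yv_1+(xy_1-x_1y)b_1$ gives $|y_1|\,\|P_j\|\le|y|+\|P_j\|d_jB$. Since $B^2d_j\le e^{2t_1-0.98nt_j}\le\frac14$, we have $d_jB\le\frac1{4B}\le|y_1|/2$, so $|y|\ge\|P_j\|\,|y_1|/2>0$ and
\[
\Bigl|\frac xy-\theta\Bigr|=\frac{\|P_j\|d_j}{|y|\,|y_1|}\le\frac{2d_j}{y_1^2}\le8B^2d_j\le8e^{2t_1-0.98nt_j}\le e^{-0.96nt_j}.
\]

\emph{Step 3: Thue--Siegel.} The polynomial $F_*(z,1)=\prod_i(L_i(b_1)z+L_i(b_2))$ is a nonzero integer multiple of the primitive minimal polynomial of $\theta$, so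
\[
M(\theta)\le\prod_i\max\bigl(|L_i(b_1)|,|L_i(b_2)|\bigr)\le A^nB^n\le e^{4nt_2}.
\]
With $r=n$ this gives $\log W\le\log4+1800nt_2$, and since $j$ is late, $\log(W\mathcal H_j)\le t_j+1802nt_2\le1.02t_j$. As $0.91\cdot1.02<0.96$, the fractions $x/y$ attached to late points satisfy the hypothesis of Corollary~\ref{cor:TS}, and distinct points give distinct fractions. For late $j<j'$,
\[
0.99\,t_{j'}\le\log\mathcal H_{j'}\le\log(W\mathcal H_{j'})\le67n^2\cdot1.02\,t_j ,
\]
so $t_{j'}\le70n^2t_j$. With $t_{j'}\ge\omega^{j'-j}t_j$ this bounds the number of late indices as claimed.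
\end{proof}

\section{Bounded degree}\label{sec:bounded}

The tools so far do not use the number of terms. They give the following bound, which proves Theorem~\ref{thm:upper} for $n<n_0$, where $n_0$ is the absolute constant fixed in Section~\ref{sec:deficient}.

\begin{proposition}\label{prop:bounded}
For all $n\ge3$ we have $N(F,h)\ll H^2+n\log(nH)$.
\end{proposition}

\begin{proof}
Take a fully balanced position and put $U=100(1+\log H)$. The points with $u<40$ number $\ll H^2$ by Lemma~\ref{lem:count}(a). For a point with $u\ge40$, Lemma~\ref{lem:findcluster} with $m_0=1$ gives $m\le n/2$ with $\tau_{(m)}(P)\ge a_mu$. The points with $u\ge40$ and $t<U$ have $u<U$, so by Lemma~\ref{lem:countcluster} they number $\ll n(1+\log H)+H^2$.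

Let $t\ge U$. Then $u\ge0.99t\ge99$ and $\tau_{(1)}(P)\ge2.2u\ge2.17t$. Assign to each such point a nearest root, and consider the points $P_1,P_2,\dots$ assigned to one root $r$, with $t_1\le t_2\le\cdots$; suppose there are at least two. For $i<j$, \eqref{eq:repel} gives $e^{-t_i-t_j}\le2e^{-2.17t_i}$, so $t_j\ge1.17t_i-\log2\ge1.1t_i$, as $t_i\ge100$. Put $T=t_1+t_2+\log2\le3t_2$. By \eqref{eq:repel} one of $P_1,P_2$, say $P_a$, has $d(P_a,r)\ge e^{-T}$. Since $r$ is a nearest root, $S_{P_a}(\infty)\le T$, and \eqref{eq:demand} gives $\log A\le T\le3t_2$. Proposition~\ref{prop:endgame} with $v=r$ and $\omega=1.1$ shows that the group has $\ll\log n$ points. There are at most $n$ groups.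
\end{proof}

\section{Large degree: points with a large deficit}\label{sec:deficient}

\subsection{Constants and definitions}
Put
\[
\beta=n^{-1/8},\qquad K=\frac{n^{1/8}}{800\log n},\qquad U_0=25000,
\]
and let $n_0\ge3$ be an absolute constant such that $K\ge2n^{1/11}$ for all $n\ge n_0$. From now on $n\ge n_0$. Then $n^{1/8}\ge1600\log n>1600$, and this yields the inequalities
\begin{equation}\label{eq:n0}
\beta\le\tfrac14,\quad n^{1/8}\ge100(\log n+5),\quad K\ge4,\quad 200\,n^{-1/2}\le\beta,\quad 2\le\beta n\le\tfrac n2-1 .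
\end{equation}

Let $g\in SL_2(\mathbb R)$ and $\mathcal P'\subseteq\mathcal P$. A \emph{cutoff} on $\mathcal P'$ assigns to each $P\in\mathcal P'$ a real number $\sigma_P\ge0$ with
\begin{equation}\label{eq:cutoff}
c_P(\tau)\le\beta\qquad\text{for }\tau>\sigma_P .
\end{equation}
The \emph{deficit} of $P$ is
\[
E_P=u_P+\log A-S_P(\sigma_P),
\]
the part of the demand \eqref{eq:demand} that is not met at scales above $e^{-\sigma_P}$; thus $\int_{\sigma_P}^\infty c_P\ge E_P$. A point $P\in\mathcal P'$ with $u_P\ge U_0$ is \emph{deficient} if $E_P\ge u_P/100$ and \emph{saturated} otherwise. A deficient point has $E_P\ge10$.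

A deficit must be made up by a fraction $\beta$ of the roots, and this forces one of them to be very close. Indeed, since $c_v$ vanishes beyond $\tau_{(1)}(v)$, for any direction $v$, any $\sigma\ge0$ and $E>0$,
\begin{equation}\label{eq:tailprinciple}
c_v\le\beta\text{ on }(\sigma,\infty)\ \text{ and }\ \int_\sigma^\infty c_v\ge E\quad\Longrightarrow\quad\tau_{(1)}(v)\ge\sigma+\frac E\beta .
\end{equation}

\begin{proposition}\label{prop:deficient}
For every $g$, every $\mathcal P'\subseteq\mathcal P$ and every cutoff on $\mathcal P'$, the number of deficient points is $\ll H^2+s$.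
\end{proposition}

Grouping the deficient points by their nearest root would give $n$ groups. We need centers that are $O(s)$ in number.

\subsection{Monotone pieces and the sliding lemma}
Descartes' rule of signs implies that a real polynomial with $k$ nonzero terms has at most $k-1$ positive zeros, and, applied to $f(-z)$, at most $k-1$ negative zeros. The polynomial $f(z)=F(z,1)$ has $s+1$ terms and $f(0)\ne0$, so $f$ has at most $2s$ real zeros, and $f'$, which has $s$ terms, has at most $2(s-1)$ nonzero real zeros. Cut $[-1,1]$ at these points and at $0$. This gives at most $4s$ closed intervals $I$, the \emph{pieces}. In the interior of a piece neither $f$ nor $f'$ vanishes, so $|f|$ is monotone on it. The endpoint $\alpha_I$ at which $|f|$ is smaller is the \emph{tip} of $I$. Do the same for $F(1,z)$, which also has $s+1$ terms and a nonzero constant term. The \emph{centers} are the directions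
\[
g^{-1}(\alpha_I,1),\qquad g^{-1}(1,\alpha_J),\qquad g^{-1}(1,0),\qquad g^{-1}(0,1),
\]
where $I$ runs over the pieces for $F(z,1)$ and $J$ over those for $F(1,z)$. There are at most $8s+2$ centers.

Take a deficient point and move it along the line $y=\text{const}$ toward the tip of its piece. The value $|F|$ does not increase, so every real point on the way still satisfies the inequality. As long as it stays close to $P$ it inherits most of the deficit, and so it is extremely close to a root. But $n$ tiny discs cannot cover a much longer path. So the path is short and $P$ is close to the tip. The one exception occurs when the motion is nearly radial in the position $g$, for then the norm may shrink; in that case $P$ is close to $g^{-1}(1,0)$. The right scale is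
\[
\sigma_P^*=\sigma_P+\frac{E_P}{4\beta},
\]
at which at most a quarter of the deficit has been made up.

\begin{lemma}\label{lem:slide}
Every deficient point $P$ is within $e^{-\sigma_P^*}$ of a center.
\end{lemma}

\begin{proof}
Write $\sigma,E,\sigma^*$ for $\sigma_P,E_P,\sigma_P^*$, and $gP=(x,y)$. Assume $|x|\le|y|$; in the other case exchange $x$ and $y$ and use $F(1,z)$ and $g^{-1}(0,1)$ throughout. Let $I$ be a piece containing $z=x/y$, let $e=g^{-1}(1,0)$ and $\widehat\alpha=g^{-1}(\alpha_I,1)$, and suppose that $d(P,e)>e^{-\sigma^*}$ and $d(P,\widehat\alpha)>e^{-\sigma^*}$. For $\zeta$ between $z$ and $\alpha_I$ let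
\[
Q=Q(\zeta)=g^{-1}(y\zeta,y)=P+(\zeta-z)y\,e\ne0 .
\]
As $\zeta$ moves from $z$ to $\alpha_I$, the distance $d(P,Q(\zeta))$ goes continuously from $0$ to $d(P,\widehat\alpha)$. Stop the first time it equals $e^{-\sigma^*}$. On this path $d(P,Q)\le e^{-\sigma^*}$, and $d(P,Q)$ takes every value in $[0,e^{-\sigma^*}]$. Let $Q$ be on the path.

\emph{The norm at most halves.} From $\det(Q,e)=\det(P,e)$ we get $\|Q\|d(Q,e)=\|P\|d(P,e)$, and $d(Q,e)\le d(P,e)+e^{-\sigma^*}\le2d(P,e)$. So $\|Q\|\ge\|P\|/2$.

\emph{The demand persists.} By monotonicity $|\widetilde F(Q)|=|y|^n|f(\zeta)|\le|y|^n|f(z)|=|\widetilde F(P)|\le h$, so \eqref{eq:demandQ} gives $S_Q(\infty)\ge u_P+\log A-\log2$.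

\emph{Down to scale $e^{-\sigma^*}$, $Q$ sees what $P$ sees.} For $\log2\le\tau\le\sigma^*$, $d(Q,r)\le e^{-\tau}$ implies $d(P,r)\le2e^{-\tau}$, so $c_Q(\tau)\le c_P(\tau-\log2)$. Note that $\sigma^*-\sigma\ge E\ge10>\log2$. By \eqref{eq:cutoff},
\[
S_Q(\sigma^*)\le\log2+S_P(\sigma^*)\le\log2+S_P(\sigma)+\beta(\sigma^*-\sigma)=\log2+S_P(\sigma)+\frac E4 ,
\]
and $c_Q(\tau)\le c_Q(\sigma^*)\le c_P(\sigma^*-\log2)\le\beta$ for $\tau\ge\sigma^*$.

Subtracting, $\int_{\sigma^*}^\infty c_Q\ge\frac34E-2\log2\ge\frac12E$. By \eqref{eq:tailprinciple} some root $r_i$ lies within $\varrho=e^{-\sigma^*-E/(2\beta)}$ of $Q$, and then $|d(P,Q)-d(P,r_i)|\le\varrho$. So $[0,e^{-\sigma^*}]$ is covered by $n$ intervals of length $2\varrho$, which gives $e^{-\sigma^*}\le2n\varrho$, that is, $E/(2\beta)\le\log(2n)$. But $E/(2\beta)\ge5n^{1/8}>\log(2n)$ by \eqref{eq:n0}.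
\end{proof}

\subsection{Proof of Proposition~\ref{prop:deficient}}
Let $P$ be deficient. By \eqref{eq:tailprinciple},
\begin{equation}\label{eq:nearroot}
\tau_{(1)}(P)\ge\sigma_P+\frac{E_P}\beta\ge\max\Bigl(\sigma_P^*,\ \frac{u_P\,n^{1/8}}{100}\Bigr).
\end{equation}
The gap principle needs $\sigma^*_P$ to be large compared with $t_P$, whereas the deficit makes it large compared with $u_P=t_P-\log H$. The two are comparable unless $H$ is large, and then there is room to count directly.

\emph{Range 1: $H>n$ and $u_P<\log H$.} A deficient point in $\mathcal P_j$ is within $e^{-jn^{1/8}/100}\le n^{-j}e^{-5j}$ of one of the $n$ roots, by \eqref{eq:nearroot} and \eqref{eq:n0}. By \eqref{eq:shell} there are at most $n+47H^2e^{-3j}$ of them. The sum over $1\le j\le\log H$ is $\ll n\log H+H^2\ll H^2$, because $n<H$.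

\emph{Range 2: $H\le n$ or $u_P\ge\log H$.} Here $t=u+\log H$ is at most $u+\log n$ or at most $2u$, and in both cases $t\le2u\log n$, since $u\ge1$ and $\log n\ge1$. Using $E\ge u/100$ for the first bound, and $\beta\le\frac14$, $\sigma\ge S_P(\sigma)$ for the second,
\begin{equation}\label{eq:sigmastar}
\sigma^*_P\ge\frac{u_P\,n^{1/8}}{400}\ge Kt_P,\qquad\sigma_P^*\ge S_P(\sigma_P)+E_P=u_P+\log A\ge\log A .
\end{equation}
Assign to each point a center as in Lemma~\ref{lem:slide}. Let $P_1,\dots,P_m$ be the points of one center $v$, with $t_1\le\dots\le t_m$ and $m\ge2$, and write $\sigma_j^*=\sigma^*_{P_j}$. As $u_{P_1}\ge1$, we have $t_1\ge1$ and $t_1\ge\log H$. For $i<j$, \eqref{eq:repel} gives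
\[
t_i+t_j\ge\min(\sigma_i^*,\sigma_j^*)-\log2 .
\]
By the first bound in \eqref{eq:sigmastar} the minimum is at least $Kt_i$, so $t_j\ge(K-1)t_i-\log2\ge\frac K2t_i$, as $K\ge4$. By the second, $\log A\le t_1+t_2+\log2\le3t_2$. Both $v$ and, by \eqref{eq:nearroot}, some root lie within $e^{-\sigma_j^*}\le e^{-2t_j}$ of $P_j$. Proposition~\ref{prop:endgame} applies with $\omega=K/2\ge n^{1/11}$. Because $\omega$ is at least a fixed power of $n$, it gives the absolute bound $m\le3+21\cdot11$. There are at most $8s+2$ centers, so Range 2 contains $\ll s$ points.\qed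

\section{Saturated points when $s<\sqrt n$}\label{sec:few}

Counting clusters one by one costs a power of $n$, which a small $s$ cannot absorb. Instead we show that the roots of a form with few terms do not cluster, except near the axes. The number of terms is preserved by diagonal $g$, so we use part (b) of Lemma~\ref{lem:balance}.

\begin{example}\label{ex:sparse}
For $F=ax^n+by^n$ choose $\mu$ with $|a|\mu^n=|b|\mu^{-n}$. The roots are $(\xi,1)$ with $\xi^n=\pm1$, so $d(e_2,r_i)^2=\frac12$ for all $i$ and the axes are balanced. In the coordinate $w$ given by $\xi=\xi_0e^w$, $\xi_0\neq0$, the roots form a progression with step $2\pi i/n$, so at most $1+n\rho/\pi$ of them satisfy $|w|\le\rho$. On the other hand, for $n$ even and $N\to\infty$ the roots of $x^n-Nx^{n/2}y^{n/2}+y^n$ satisfy $\xi^{n/2}=\frac12(N\pm\sqrt{N^2-4})$, so half of them tend to $e_2$ and half to $e_1$.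
\end{example}

\subsection{Zeros of exponential sums}
In the coordinate $w$ the form becomes an exponential sum with $s+1$ terms.

\begin{lemma}\label{lem:expsum}
Let $G(w)=\sum_{j=0}^s\beta_je^{m_jw}\not\equiv0$ with $s\ge1$, complex $\beta_j$ and distinct integers $m_j\in[0,n]$. For $\rho>0$, $G$ has at most $13(s+n\rho)$ zeros in $|w|\le\rho$.
\end{lemma}

Both terms are needed: the term $n\rho$ by Example~\ref{ex:sparse}, and the term $s$ because $(1-e^w)^s$ has $s+1$ terms and a zero of order $s$. The proof bounds the growth of $G$ from the disc of radius $\rho$ to the disc of radius $4\rho$ and applies Jensen's formula. A sum with $s+1$ terms is determined by $s+1$ equally spaced values, and interpolation makes this explicit. Recall that the polynomial of degree at most $s$ that interpolates $\varphi$ at distinct real points $x_0,\dots,x_s$ is $\sum_{k=0}^s\varphi[x_0,\dots,x_k]\prod_{i<k}(x-x_i)$ (Newton's form). By the Hermite--Genocchi formula the divided difference $\varphi[x_0,\dots,x_k]$ is the integral of $\varphi^{(k)}(\sum\lambda_ix_i)$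 over the simplex $\lambda_i\ge0$, $\sum\lambda_i=1$, of volume $1/k!$; this holds for complex-valued smooth $\varphi$.

\begin{proof}
Put $\eta=\rho/s$ and $x_j=e^{m_j\eta}\in[1,e^{n\eta}]$. Fix $w$ with $|w|\le4\rho$, put $\kappa=w/\eta$, so $|\kappa|\le4s$, and let $q(x)=\sum_{k=0}^s\gamma_kx^k$ interpolate $\varphi(x)=x^\kappa$ at $x_0,\dots,x_s$. Since $\varphi(x_j)=e^{m_jw}$ and $x_j^k=e^{m_jk\eta}$,
\[
G(w)=\sum_j\beta_jq(x_j)=\sum_{k=0}^s\gamma_kG(k\eta),\qquad0\le k\eta\le\rho .
\]
We bound $\sum|\gamma_k|$. We have $\varphi^{(k)}(x)/k!=\binom\kappa kx^{\kappa-k}$. For $1\le x\le e^{n\eta}$, $|x^{\kappa-k}|\le x^{|\kappa|}\le e^{4n\rho}$, and for $0\le k\le s$,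
\[
\Bigl|\binom\kappa k\Bigr|\le\frac{4s(4s+1)\cdots(4s+k-1)}{k!}=\binom{4s+k-1}k\le2^{5s}.
\]
So each divided difference is at most $32^se^{4n\rho}$ in absolute value. The absolute values of the coefficients of $\prod_{i<k}(x-x_i)$ add up to $\prod_{i<k}(1+x_i)\le(2e^{n\eta})^s=2^se^{n\rho}$. With $s+1\le2^s$ we get $\sum|\gamma_k|\le128^se^{5n\rho}\le e^{5(s+n\rho)}$, and therefore
\[
\max_{|w|\le4\rho}|G|\le e^{5(s+n\rho)}\max_{|w|\le\rho}|G| .
\]
Jensen's formula implies that an entire function $G$ with $G(w_1)\ne0$ has at most $\log\bigl(\max_{|w-w_1|\le R}|G|/|G(w_1)|\bigr)/\log(R/R')$ zeros in $|w-w_1|\le R'<R$. Let $w_1$ maximize $|G|$ on $|w|\le\rho$; then $G(w_1)\ne0$. Take $R=3\rho$ and $R'=2\rho$. The larger disc lies in $|w|\le4\rho$ and the smaller contains $|w|\le\rho$, so the number of zeros is at most $5(s+n\rho)/\log\frac32\le13(s+n\rho)$.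
\end{proof}

\subsection{The cutoff}
Take $g=\mathrm{diag}(\mu,\mu^{-1})$ as in Lemma~\ref{lem:balance}(b). Then $\widetilde F(X,Y)=F(\mu X,\mu^{-1}Y)$ has the same monomials as $F$, and a point $P=(X,Y)\in\Lambda$ with $gP=(x,y)$ has $XY=xy$. Let $\mathcal P'$ be the set of $P\in\mathcal P$ with $XY\ne0$. At most two elements of $\mathcal P$ are omitted, those with $gP=\pm(1,0)$ or $\pm(0,1)$, and $|XY|\ge1$ on $\mathcal P'$. The situation is symmetric in the two coordinates: exchanging them preserves $d$, the number of terms, the condition $F(1,0)F(0,1)\ne0$ and the balance of the axes. So we write out the case $|X|\le|Y|$, where the nearer axis is $e_2$, and define $\tau_0=\tau_0(P)\ge0$ by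
\[
e^{-\tau_0}=d(P,e_2)=\frac{|X|}{\|P\|}.
\]
At scales below its distance to the axis, $P$ sees few roots.

\begin{lemma}\label{lem:fewroots}
For $P\in\mathcal P'$ and $\tau\ge\tau_0$ we have $c_P(\tau)\le100\bigl(\frac sn+e^{-(\tau-\tau_0)}\bigr)$.
\end{lemma}

\begin{proof}
For $\tau<\tau_0+\log8$ the right side exceeds $1$. Let $\tau\ge\tau_0+\log8$ and $\xi_P=X/Y$, so $e^{-\tau_0}\le|\xi_P|\le1$. Since $F(1,0)\ne0$, every root has the form $(\xi_i,1)$. Let $d_i=d(P,r_i)\le e^{-\tau}\le\frac18$ and $\Delta=|\xi_P-\xi_i|$. By \eqref{eq:affine} and $\sqrt{1+|\xi_i|^2}\le1+|\xi_i|\le2+\Delta$ we have $\Delta\le\sqrt2\,d_i(2+\Delta)$, so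
\[
\Delta\le\frac{2\sqrt2}{1-\sqrt2/8}\,d_i\le3.5\,e^{-\tau}\le r|\xi_P|,\qquad r=3.5\,e^{-(\tau-\tau_0)}<\tfrac12 .
\]
Thus $\xi_i=\xi_Pe^w$, where $w$ is the principal logarithm of $\xi_i/\xi_P$ and $|w|\le-\log(1-r)\le2r$. This $w$ is a zero of $G(w)=\widetilde F(\xi_Pe^w,1)$, a sum of $s+1$ exponentials with nonzero coefficients, and distinct roots give distinct $w$. Lemma~\ref{lem:expsum} with $\rho=2r$ gives $nc_P(\tau)\le13s+91ne^{-(\tau-\tau_0)}$.
\end{proof}

\begin{proposition}\label{prop:few}
If $n\ge n_0$ and $s<\sqrt n$, then $\sigma_P=\tau_0(P)+\log(n/s)$ is a cutoff on $\mathcal P'$, and the number of saturated points is $\ll H^2$.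
\end{proposition}

\begin{proof}
For $\tau\ge\sigma_P$, Lemma~\ref{lem:fewroots} and \eqref{eq:n0} give $c_P(\tau)\le200s/n\le200n^{-1/2}\le\beta$. This is where $s<\sqrt n$ is used. Also
\[
\int_{\tau_0}^{\sigma_P}c_P\le100\Bigl(\frac sn\log\frac ns+1\Bigr)\le200 .
\]
At scales $\tau\le\tau_0$ clusters may occur, and we use \eqref{eq:weighted} with $\sigma=\tau_0$:
\[
E_P\ge u-200-\bigl(S_P(\tau_0)-\log A\bigr)\ge u-200.35-\sum_{m=1}^nw_m\min(\tau_{(m)}(P),\tau_0).
\]
The direction of $P$ need not be balanced, but at these scales $P$ sees what $e_2$ sees. If $\tau=\min(\tau_{(m)}(P),\tau_0)$, then $m$ roots and $e_2$ are within $e^{-\tau}$ of $P$, so $m$ roots are within $2e^{-\tau}$ of $e_2$, and $\tau\le\tau_{(m)}(e_2)+\log2$. By Lemma~\ref{lem:tail} at $e_2$ and $\sum w_m=\frac12$, the terms $m>n/2$ contribute at most $0.85+\frac12\log2<1.2$. The terms $m\le n/2$ contribute at most $\frac5{12}\tau_0$. Hence $E_P\ge u-\frac5{12}\tau_0-202$.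

Let $P$ be saturated. Then $E_P<u/100$ and $202\le u/100$, so $\frac5{12}\tau_0>0.98u$ and $\tau_0\ge2.2u$. On the other hand a lattice point off the axes cannot be too close to them: $|XY|\ge1$ gives $e^{-\tau_0}\ge1/(|Y|\|P\|)\ge e^{-2t}$. So $2.2u\le2t=2u+2\log H$, that is, $u\le10\log H$, and only $O(\log H)$ shells occur. The saturated points in $\mathcal P_j$ lie within $e^{-2.2j}$ of $e_1$ or $e_2$, so by \eqref{eq:shell} they number at most $2+94H^2e^{-j/5}$. The sum over $1\le j\le10\log H$ is $\ll\log H+H^2\ll H^2$.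
\end{proof}

\section{Saturated points when $s\ge\sqrt n$, and the end of the proof}\label{sec:many}

Now an error term $\sqrt n$ is allowed. We use a fully balanced position and simply place the cutoff at the scale where $P$ stops seeing more than $\beta n$ roots. The Thue--Siegel principle is not needed here: a cluster of $\beta n$ roots cannot be too tight, by \eqref{eq:clustercost}, and this bounds the norms from above.

\begin{proposition}\label{prop:many}
Let $n\ge n_0$, $s\ge\sqrt n$, let $g$ be fully balanced and $m_*=\lfloor\beta n\rfloor+1$. Then $\sigma_P=\tau_{(m_*)}(P)$ is a cutoff on $\mathcal P$, and the number of saturated points is $\ll H^2+s$.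
\end{proposition}

\begin{proof}
For $\tau>\sigma_P$ at most $m_*-1\le\beta n$ roots are within $e^{-\tau}$ of $P$, so \eqref{eq:cutoff} holds. By \eqref{eq:n0}, $\beta n<m_*\le n/2$. A saturated point satisfies
\begin{equation}\label{eq:saturated}
S_P(\sigma_P)>\log A+0.99\,u_P ,
\end{equation}
so Lemma~\ref{lem:findcluster} with $m_0=m_*$ gives $m\in[m_*,n/2]$ with $\tau_{(m)}(P)\ge a_mu$. Put $U=100(1+\log H)$.

\emph{Points with $t<U$.} By Lemma~\ref{lem:countcluster} with $m_0=m_*$ they number $\ll n^{1/8}(1+\log H)+H^2$. If $H\le n$, the first term is at most $n^{1/8}(1+\log n)\ll\sqrt n\le s$. If $H>n$, it is at most $H^{1/8}(1+\log H)\ll H^2$.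

\emph{Points with $t\ge U$.} Here $u\ge0.99t$, so $\sigma_P\ge\tau_{(m)}(P)\ge2.2u\ge2.17t$. The disc $D_P$ of radius $e^{-\sigma_P}$ about $P$ contains at least $m_*$ roots. The radii vary, so we form groups greedily, smallest disc first: choose a remaining point $Q$ with $\sigma_Q$ maximal, and let its group consist of all remaining $P$ with $d(P,Q)\le e^{-\sigma_P}+e^{-\sigma_Q}$; remove the group and repeat. A point chosen later is not in the group of a point chosen earlier, so the discs $D_Q$ of the chosen points are disjoint, and there are at most $n/m_*<n^{1/8}$ groups. In the group of $Q$ we have $d(P,Q)\le2e^{-\sigma_P}$, so two members satisfy $d(P,P')\le4e^{-\min(\sigma_P,\sigma_{P'})}$, and \eqref{eq:repel} gives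
\begin{equation}\label{eq:groupgap}
t_P+t_{P'}\ge\min(\sigma_P,\sigma_{P'})-\log4\qquad(P\ne P').
\end{equation}
Let $P_1,P_2,\dots$ be a group with at least two members, $t_1\le t_2\le\cdots$, and $\sigma_j=\sigma_{P_j}$. For $i<j$ the minimum in \eqref{eq:groupgap} is at least $2.17t_i$, so $t_j\ge1.17t_i-\log4\ge1.1t_i$. By \eqref{eq:saturated}, $\log A<S_P(\sigma_P)\le\sigma_P$ for every saturated $P$, so \eqref{eq:groupgap} gives $\log A\le t_1+t_2+\log4\le3t_2$. In the other direction, $m_*>\beta n$ and $m_*-1>\beta n-1\ge\beta n/2$, so \eqref{eq:clustercost} with $m=m_*$ gives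
\[
\log A\ge\frac{\beta^2}4\sigma_j-0.35\ge\frac{\beta^2}2t_j-0.35 .
\]
Hence for $j\ge2$
\[
1.1^{\,j-2}\,t_2\le t_j\le2\beta^{-2}(3t_2+0.35)\le7n^{1/4}t_2 ,
\]
and $j\ll\log n$. In total there are $\ll n^{1/8}\log n\ll\sqrt n\le s$ such points.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If $n<n_0$, Proposition~\ref{prop:bounded} gives $N(F,h)\ll H^2+n_0\log(n_0H)\ll H^2$. Let $n\ge n_0$. Take the position $g$, the set $\mathcal P'$ and the cutoff of Proposition~\ref{prop:few} if $s<\sqrt n$, and those of Proposition~\ref{prop:many}, with $\mathcal P'=\mathcal P$, if $s\ge\sqrt n$. At most two points lie outside $\mathcal P'$. The points with $u<U_0$ number $\ll H^2$ by Lemma~\ref{lem:count}(a). Every other point is deficient or saturated. The deficient points number $\ll H^2+s$ by Proposition~\ref{prop:deficient}, and the saturated points number $\ll H^2+s$ by Propositions~\ref{prop:few} and~\ref{prop:many}. Since $N(F,h)=2|\mathcal P|$ and $H^2=h^{2/n}$, the theorem follows.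
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Bombieri and Schmidt, \emph{On Thue's equation}, Invent. Math. \textbf{88} (1987), 69--81.

\bibitem{slides}
\emph{Polynomial Root Distribution and its Impact on Solutions to These Equations}, \texttt{https://gsknapp.github.io/files/defense\_slides.pdf}.

\bibitem{Stewart}
Stewart, J. Amer. Math. Soc. \textbf{4} (1991), 793--835.

\end{thebibliography}
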